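\title{A contracting group with undecidable membership problem}

\begin{abstract}
We construct a finitely generated contracting self-similar group, solvable of derived length $3$, with a fixed finitely generated subgroup whose membership problem is undecidable, and even $\Sigma^0_1$-complete. This disproves the conjecture that finitely generated contracting groups have solvable membership problem. The group is an extension of a locally finite $2$-group by $\mathbb Z^2$. The configurations of a two-counter machine are encoded in an elementary abelian subgroup, on which two binary adding machines act as counters and two involutions carry out the tests for zero.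
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a finite set, the \emph{alphabet}, and let $X^*$ be the free monoid on $X$. We view $X^*$ as a rooted tree: the root is the empty word, and each word $v$ is joined to the words $vs$ with $s\in X$. A \emph{self-similar group} is a group $G$ acting faithfully on $X^*$ such that for every $g\in G$ and $s\in X$ there are $g'\in G$ and $s'\in X$ with $g(sw)=s'\,g'(w)$ for all $w\in X^*$. By induction, for every $g\in G$ and $v\in X^*$ there is an element $g|_v\in G$, the \emph{restriction of $g$ in $v$}, with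
\[
g(vw)=g(v)\,g|_v(w)\qquad(w\in X^*).
\]
Thus $g|_v$ describes how $g$ carries the subtree below $v$ onto the subtree below $g(v)$. The group $G$ is \emph{contracting} if there is a finite set $N\subset G$ such that for every $g\in G$ there is $n$ with $g|_v\in N$ for all words $v$ of length $|v|\ge n$: far enough down the tree, every element behaves like one of finitely many.

For a group with a fixed finite generating set, the \emph{membership problem} (or generalized word problem) asks for an algorithm that, given words $w,w_1,\dots,w_k$ in the generators, decides whether the element represented by $w$ lies in the subgroup generated by the elements represented by $w_1,\dots,w_k$. The case $k=0$ is the word problem.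

Contraction is well suited to the word problem. An element is trivial exactly when it fixes every letter and all its restrictions in letters are trivial, and repeated restriction leads into the finite set $N$. It is known that the word problem in contracting groups is solvable in polynomial time. In the two contracting groups of Section~\ref{sec:examples}, the infinite cyclic group and the lamplighter group, the membership problem is solvable too: the first is abelian, the second is metabelian, and finitely generated metabelian groups have solvable membership problem by a theorem of Romanovski\u{\i}~\cite{Rom}. So one may well guess the following statement, posed as a conjecture in~\cite{Problem}: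
\begin{quote}
\emph{Finitely generated contracting groups have solvable membership problem.}
\end{quote}
The reason for doubt is that the recursion above is special to the trivial subgroup. A subgroup $H$ need not be closed under restriction, and nothing relates the statement $g\in H$ to statements about the restrictions of $g$. We show that the conjecture is false.

\begin{theorem}\label{thm:main}
There are a finite alphabet $X$, finitely generated contracting groups $G\le G_+$ acting on $X^*$, a finitely generated subgroup $H\le G$, and a computable sequence of words $w_0,w_1,\dots$ in the generators of $G$ such that the set $\{m: w_m\in H\}$ is not recursive, and can be taken $\Sigma^0_1$-complete. Hence $G$ and $G_+$ have unsolvable membership problem, even for one fixed subgroup. Moreover: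
\begin{enumerate}
\item[(1)] $G$ and $G_+$ are solvable of derived length exactly $3$. They are extensions of a locally finite $2$-group, nilpotent of class at most $3$, by $\mathbb Z^2$ and by $\mathbb Z^4$ respectively.
\item[(2)] There is a finite set $\mathcal R\subset G$ such that the quotient of $G$ by the normal closure of $\mathcal R$ has unsolvable word problem.
\item[(3)] $G_+$ is level-transitive and self-replicating: for each letter, the restriction map from its stabilizer to $G_+$ is onto.
\item[(4)] This is sharp in two respects. Derived length $3$ cannot be lowered to $2$. Membership in a finitely generated subgroup of a contracting group is always recursively enumerable, so $\Sigma^0_1$-completeness is the worst possible.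
\end{enumerate}
\end{theorem}

Here a set of natural numbers or of words is \emph{recursive} if an algorithm decides membership in it, and \emph{recursively enumerable} if an algorithm lists its elements. A set $Y$ is \emph{$\Sigma^0_1$-complete} if it is recursively enumerable and every recursively enumerable set is the preimage of $Y$ under a computable map; such a set is not recursive. The \emph{derived length} of a solvable group $\Gamma$ is the least $d$ for which the $d$-th term of the series $\Gamma\ge\Gamma'\ge\Gamma''\ge\cdots$ of iterated commutator subgroups is trivial, and \emph{metabelian} means $d\le2$. A group is \emph{locally finite} if its finitely generated subgroups are finite. An action on $X^*$ is \emph{level-transitive} if it is transitive on $X^m$ for every $m$.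

The proof has three ingredients. First, the halting of a two-counter machine is expressed as membership in a subspace $I+J_1+J_2$ of a free module over $\mathbb F_2[x^{\pm1},y^{\pm1}]$; this subspace is not a submodule, because of the tests for zero (Section~\ref{sec:machine}). Second, two further operators $z_1,z_2$, which we call locks, turn it into a trace of a finitely generated submodule over a larger ring (Section~\ref{sec:lock} for one counter, Section~\ref{sec:H} in general). Third, all these operators are realized by conjugation in a contracting group built like the lamplighter group of Example~\ref{ex:lamp} (Sections~\ref{sec:groups} and~\ref{sec:module}). Statements (1)--(4) are proved in Section~\ref{sec:more}.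

Throughout, $0\in\mathbb N$, groups act on the left, $[g,g']=gg'g^{-1}g'^{-1}$, and for a statement $P$ the symbol $[P]$ equals $1$ if $P$ holds and $0$ otherwise.

\section{Restrictions, adding machines and lamps}\label{sec:examples}

Evaluating both sides on a word $vw$ gives the rules
\begin{equation}\label{eq:rules}
(gg')|_v=g|_{g'(v)}\,g'|_v,\qquad g^{-1}|_{g(v)}=(g|_v)^{-1},\qquad g|_{vv'}=(g|_v)|_{v'} .
\end{equation}
By the first two, a group of automorphisms of the tree $X^*$ is self-similar as soon as it contains the restrictions of its generators in letters. Elements of a self-similar group preserve lengths and prefixes, so the group also acts, faithfully, on the set $X^\omega$ of right-infinite words. We need two general facts.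

\begin{lemma}\label{lem:wp}
Let $G$ be a contracting group and $A\subset G$ a finite set. There is an algorithm that decides whether a word over $A\cup A^{-1}$ represents the identity.
\end{lemma}

\begin{proof}
Every $g\in G$ has finitely many restrictions: there are finitely many words shorter than $n$, and the restrictions in longer words lie in $N$. So the set $\bar A$ of all restrictions of elements of $A\cup A^{-1}$ is finite. It contains $A\cup A^{-1}$ and is closed under restriction by \eqref{eq:rules}. From the finite table $(g,s)\mapsto(g(s),g|_s)$, $g\in\bar A$, $s\in X$, and the first rule in \eqref{eq:rules}, one computes, for a word of length $\ell$ over $\bar A$ and a letter $s$, the image of $s$ and a word of length $\ell$ over $\bar A$ representing the restriction in $s$. There are finitely many words of length $\ell$, so iterating produces a finite list of words representing all restrictions of the given element $g$. Since $g(s_1s_2s_3\cdots)=g(s_1)\,g|_{s_1}(s_2)\,g|_{s_1s_2}(s_3)\cdots$, we have $g=1$ if and only if all words in the list fix all letters.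
\end{proof}

\begin{lemma}\label{lem:finite}
Let $U$ be a finite group and $\Omega$ any set. Every finitely generated subgroup of the Cartesian power $U^\Omega$ is finite.
\end{lemma}

\begin{proof}
Let $g_1,\dots,g_r$ be the generators. If $(g_1(\omega),\dots,g_r(\omega))=(g_1(\omega'),\dots,g_r(\omega'))$ in $U^r$, then $g(\omega)=g(\omega')$ for every $g$ in the subgroup. Choose one $\omega$ for each tuple that occurs. Projection to these at most $|U|^r$ coordinates is injective on the subgroup.
\end{proof}

Recall that the ring $\mathbb Z_2\supset\mathbb Z$ of $2$-adic integers consists of the series $\xi=\sum_{n\ge0}\epsilon_n2^n$ with digits $\epsilon_n\in\{0,1\}$. The valuation $\nu(\xi)$ is the position of the first nonzero digit, with $\nu(0)=\infty$. Two elements are congruent modulo $2^n$ if and only if their first $n$ digits agree, so $\nu(\xi-\eta)$ is the first position at which $\xi$ and $\eta$ differ. If $\nu(d)<n$, then $\nu(d+2^n)=\nu(d)$. We use this in the form: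
\begin{equation}\label{eq:test}
\text{if $d=0$, then $\nu(d+2^n)=n$;\qquad if $\nu(d)<n$, then $\nu(d+2^n)<n$.}
\end{equation}

\begin{example}[adding machine]\label{ex:adding}
Let $X=\{0,1\}$ and define $\tau(0w)=1w$, $\tau(1w)=0\,\tau(w)$. Identify the infinite word $\epsilon_0\epsilon_1\cdots$ with $\xi=\sum\epsilon_n2^n$. Then $\tau$ is the map $\xi\mapsto\xi+1$, the second rule being the carry. Let $c\in\mathbb Z$, write $\xi=\epsilon+2\xi'$, and let $\epsilon'\in\{0,1\}$ be the residue of $\epsilon+c$ modulo $2$. Then $\xi+c=\epsilon'+2(\xi'+c')$ with $c'=(\epsilon+c-\epsilon')/2$. So $\tau^c|_\epsilon=\tau^{c'}$ and $|c'|\le(|c|+1)/2$. For natural numbers $k,m$,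
\begin{equation}\label{eq:halving}
k\le\tfrac{m+1}{2}\quad\text{implies}\quad k<m\ \text{ if } m\ge2,\qquad k\le1\ \text{ if } m\le1 .
\end{equation}
Hence $\tau^c|_v\in\{\tau^{-1},1,\tau\}$ whenever $|v|\ge|c|$, and $\langle\tau\rangle\cong\mathbb Z$ is contracting.
\end{example}

The next example contains the mechanism that makes our groups contracting and, at the same time, large.

\begin{example}[lamplighter group]\label{ex:lamp}
Let $X=\{0,1\}\times\mathbb Z/2$ with letters $(\epsilon,u)$, so that $X^\omega=\mathbb Z_2\times(\mathbb Z/2)^{\mathbb N}$. Let $\tau$ act on the $\epsilon$-parts as the adding machine and leave the $u$-parts alone. Let $a$ read the word up to the first letter with $\epsilon=1$, change $u$ in that letter, and stop: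
\[
a((0,u)w)=(0,u)\,a(w),\qquad a((1,u)w)=(1,u+1)\,w .
\]
On $X^\omega$, the element $a$ fixes $\xi$ and changes the coordinate $u_n$ with $n=\nu(\xi)$. Its conjugate $a^{(c)}=\tau^ca\tau^{-c}$ fixes $\xi$ and changes $u_n$ with $n=\nu(\xi-c)$. The elements $a^{(c)}$, $c\in\mathbb Z$, are commuting involutions, and they are independent: given finitely many distinct integers $c$ and one of them, $c_0$, take $n$ larger than the valuations of their nonzero differences; at $\xi=c_0+2^n$ only $a^{(c_0)}$ changes $u_n$, by \eqref{eq:test} with $d=c_0-c$. Since $\tau a^{(c)}\tau^{-1}=a^{(c+1)}$, the group $\langle a,\tau\rangle$ is the lamplighter group $\bigl(\bigoplus_{\mathbb Z}\mathbb Z/2\bigr)\rtimes\mathbb Z$, with $a^{(c)}$ the lamp at position $c$.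

Now restrict to a letter $(\epsilon,u)$. If $\epsilon\not\equiv c \pmod 2$, then $\nu(\xi-c)=0$, the element $a^{(c)}$ acts in the first letter, and the restriction is trivial. If $\epsilon\equiv c\pmod 2$, then $\nu(\epsilon+2\xi'-c)=1+\nu(\xi'-c')$ with $c'=(c-\epsilon)/2$, and the restriction is $a^{(c')}$. So the restrictions of $g=a^{(c_1)}\cdots a^{(c_r)}\tau^c$ have the same form with all positions roughly halved, and by \eqref{eq:halving} they eventually lie in $N=\langle a^{(-1)},a^{(0)},a^{(1)}\rangle\cdot\{\tau^{-1},1,\tau\}$, a set of $24$ elements. The argument does not shorten the product of lamps. It only moves all lamps into a bounded window, and the lamps in a bounded window generate a finite group.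
\end{example}

\section{Counter machines and a subspace of a free module}\label{sec:machine}

A \emph{deterministic two-counter machine} has a finite set $Q$ of states, an initial state $q_0$ and a halting state $h$. Its \emph{configurations} are the triples $(q,m_1,m_2)\in Q\times\mathbb N^2$. Each state $q\ne h$ carries exactly one instruction, of one of two kinds, with $i\in\{1,2\}$:
\begin{itemize}
\item $\mathrm{inc}_i(q')$: increase $m_i$ by one and go to $q'$;
\item $\mathrm{test}_i(q',q'')$: if $m_i=0$, go to $q'$; otherwise decrease $m_i$ by one and go to $q''$.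
\end{itemize}
So each configuration $\gamma$ with state $q\ne h$ has exactly one successor $\gamma'$, written $\gamma\to\gamma'$, and configurations with state $h$ have none. The \emph{orbit} $O(\gamma)$ consists of $\gamma$ and its iterated successors. The machine \emph{halts from $\gamma$} if $O(\gamma)$ contains a configuration with state $h$. Our only input from computability is the following.

\begin{theorem}[Minsky \cite{Minsky}]\label{thm:minsky}
There is a deterministic two-counter machine such that the set of all $m$ for which it halts from $(q_0,m,0)$ is not recursive. The machine may be chosen so that this set is $\Sigma^0_1$-complete.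
\end{theorem}

We fix such a machine. Let $R=\mathbb F_2[x^{\pm1},y^{\pm1}]$ and let $T$ be the free $R$-module with basis $(a_q)_{q\in Q}$. Later $x$ and $y$ will be group elements acting on $T$ by conjugation; this is why they are invertible. We want to encode a configuration as an element of $T$, so that increasing a counter is multiplication by a fixed element of $R$. A counter cannot drop below zero, so this element should not be a unit (Remark~\ref{rem:unit}). We take
\[
t_1=x+x^{-1},\qquad t_2=y+y^{-1}.
\]

\begin{lemma}\label{lem:basis}
The element $t=x+x^{-1}$ is transcendental over $\mathbb F_2$, and $\mathbb F_2[x^{\pm1}]$ is a free $\mathbb F_2[t]$-module with basis $1,x$. Consequently $P=\mathbb F_2[t_1,t_2]$ is a polynomial ring and $R$ is a free $P$-module with basis $1,x,y,xy$.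
\end{lemma}

\begin{proof}
The highest power of $x$ in $t^m$ is $x^m$, so the powers of $t$ are linearly independent. The $\mathbb F_2[t]$-span of $1,x$ is closed under multiplication by $x$ and by $x^{-1}$, because $x\cdot x=tx+1$ and $x^{-1}\cdot1=t+x$. Hence it is the whole ring. If $f(t)+xg(t)=0$, apply the automorphism $x\mapsto x^{-1}$, which fixes $t$, and add: $t\,g(t)=0$. So $g(t)=0$ and then $f(t)=0$. The last sentence follows since $R=\mathbb F_2[x^{\pm1}]\otimes_{\mathbb F_2}\mathbb F_2[y^{\pm1}]$.
\end{proof}

Put $V=\bigoplus_qPa_q$. By the lemma,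
\begin{equation}\label{eq:TV}
T=V\oplus xV\oplus yV\oplus xyV,
\end{equation}
and the elements $\mu(\gamma)=t_1^{m_1}t_2^{m_2}a_q$, for $\gamma=(q,m_1,m_2)$ running over all configurations, form an $\mathbb F_2$-basis of $V$. The instructions give three finite subsets of $V$:
\begin{itemize}
\item $\mathcal A$ consists of $a_q+t_ia_{q'}$ for each $q$ with $\mathrm{inc}_i(q')$, of $t_ia_q+a_{q''}$ for each $q$ with $\mathrm{test}_i(q',q'')$, and of $a_h$;
\item $\mathcal Z_i$, for $i=1,2$, consists of $a_q+a_{q'}$ for each $q$ with $\mathrm{test}_i(q',q'')$.
\end{itemize}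
An element of $\mathcal A$ may be multiplied by any monomial in $t_1,t_2$ and still describes a step of the machine. An element $a_q+a_{q'}$ of $\mathcal Z_1$ describes a step only when the first counter is zero: it may be multiplied by powers of $t_2$ but not by $t_1$. Accordingly we put
\[
I=R\,\mathcal A,\qquad J_1=\mathbb F_2[y^{\pm1}]\,\mathcal Z_1,\qquad J_2=\mathbb F_2[x^{\pm1}]\,\mathcal Z_2,
\]
where $R\,\mathcal A$ denotes the $R$-span of $\mathcal A$, and so on.

\begin{proposition}\label{prop:machine}
For every configuration $\gamma_0$, we have $\mu(\gamma_0)\in I+J_1+J_2$ if and only if the machine halts from $\gamma_0$.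
\end{proposition}

\begin{proof}
Let $I^0=P\mathcal A$, $J_1^0=\mathbb F_2[t_2]\mathcal Z_1$, $J_2^0=\mathbb F_2[t_1]\mathcal Z_2$ and $V_0=I^0+J_1^0+J_2^0\subset V$.

\emph{Step 1: $(I+J_1+J_2)\cap V=V_0$.} By Lemma~\ref{lem:basis},
\[
I=I^0+xI^0+yI^0+xyI^0,\qquad J_1=J_1^0+yJ_1^0,\qquad J_2=J_2^0+xJ_2^0 .
\]
Since $I^0,J_1^0,J_2^0\subset V$, the projection of $T$ onto the first summand of \eqref{eq:TV} maps $I,J_1,J_2$ onto $I^0,J_1^0,J_2^0$. It fixes the elements of $V$, so $(I+J_1+J_2)\cap V\subset V_0$. The reverse inclusion holds by definition.

\emph{Step 2: $V_0$ is spanned by the sums $\mu(\gamma)+\mu(\gamma')$ with $\gamma\to\gamma'$ and by the $\mu(\gamma)$ with $\gamma$ in state $h$.} The space $V_0$ is spanned by the products of its generators with the permitted monomials. For $i=1$ and arbitrary $m_1,m_2\in\mathbb N$ these are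
\begin{align*}
t_1^{m_1}t_2^{m_2}(a_q+t_1a_{q'})&=\mu(q,m_1,m_2)+\mu(q',m_1+1,m_2) &&\text{for } \mathrm{inc}_1(q'),\\
t_1^{m_1}t_2^{m_2}(t_1a_q+a_{q''})&=\mu(q,m_1+1,m_2)+\mu(q'',m_1,m_2) &&\text{for } \mathrm{test}_1(q',q''),\\
t_2^{m_2}(a_q+a_{q'})&=\mu(q,0,m_2)+\mu(q',0,m_2) &&\text{for } \mathrm{test}_1(q',q''),
\end{align*}
which are exactly the steps from states whose instruction concerns the first counter. The case $i=2$ is the same with the indices exchanged, and $t_1^{m_1}t_2^{m_2}a_h=\mu(h,m_1,m_2)$.

\emph{Step 3.} If $\gamma_0\to\gamma_1\to\dots\to\gamma_r$ with $\gamma_r$ in state $h$, then $\mu(\gamma_0)=\sum_{j<r}\bigl(\mu(\gamma_j)+\mu(\gamma_{j+1})\bigr)+\mu(\gamma_r)\in V_0$.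

Suppose now that the machine does not halt from $\gamma_0$. The sums $\mu(\gamma)+\mu(\gamma')$ do not remember the direction of a step, so we need a set of configurations that is closed under steps in both directions. Let $\mathcal C$ be the set of all $\gamma$ with $O(\gamma)\cap O(\gamma_0)\neq\emptyset$, and let $\gamma\to\gamma'$. Because the machine is deterministic, $O(\gamma)=\{\gamma\}\cup O(\gamma')$. Hence $\gamma'\in\mathcal C$ implies $\gamma\in\mathcal C$. Conversely, if $\gamma\in\mathcal C$, then either $O(\gamma')$ meets $O(\gamma_0)$, or $\gamma\in O(\gamma_0)$ and then $\gamma'\in O(\gamma_0)$; in both cases $\gamma'\in\mathcal C$. Finally, if $\gamma$ has state $h$, then $O(\gamma)=\{\gamma\}$ and $\gamma\notin O(\gamma_0)$, so $\gamma\notin\mathcal C$. The linear functional $\lambda\colon V\to\mathbb F_2$ with $\lambda(\mu(\gamma))=[\gamma\in\mathcal C]$ therefore vanishes on the spanning set of Step~2, while $\lambda(\mu(\gamma_0))=1$. So $\mu(\gamma_0)\notin V_0$, and Step~1 finishes the proof.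
\end{proof}

Determinism is needed: if a configuration had two successors $\gamma',\gamma''$, then $\mu(\gamma')+\mu(\gamma'')$ would lie in $V_0$ even when the machine halts from $\gamma'$ and not from $\gamma''$.

In the following example and remark there is one counter. We drop the index $i$ and work over $R_1=\mathbb F_2[x^{\pm1}]$ with $t=x+x^{-1}$.

\begin{example}[parity machine]\label{ex:parity}
Take states $p,r,h$ with instructions $p\colon\mathrm{test}(h,r)$ and $r\colon\mathrm{test}(r,p)$. From $(p,m)$ the machine counts down, alternating between $p$ and $r$. It halts if it reaches $(p,0)$ and loops if it reaches $(r,0)$, so it halts if and only if $m$ is even. Let $T_1$ be the free $R_1$-module on $a_p,a_r,a_h$. Here $I$ is the $R_1$-span of $ta_p+a_r$, $ta_r+a_p$, $a_h$, and $J$ is the $\mathbb F_2$-span of $a_p+a_h$ (the element $a_r+a_r$ is zero). Eliminating $a_h$ and $a_r$ gives $T_1/I\cong R_1/(t^2+1)$ with $a_p\mapsto1$. By Lemma~\ref{lem:basis} this quotient has basis $1,t,x,xt$. The image of $J$ is $\{0,1\}$, and the image of $t^ma_p$ is $1$ for even $m$ and $t$ for odd $m$. So $t^ma_p\in I+J$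 if and only if $m$ is even. Had we taken the $R_1$-span of $a_p+a_h$ for $J$, we would get $I+J=T_1$ and lose all information.
\end{example}

\begin{remark}\label{rem:unit}
Powers of $x$ cannot replace powers of $t$. The machine with states $p,h$ and instruction $p\colon\mathrm{test}(p,h)$ does not halt from $(p,0)$. But the $R_1$-span of $xa_p+a_h$ and $a_h$ contains $a_p=x^{-1}\bigl((xa_p+a_h)+a_h\bigr)$: the unit $x^{-1}$ lets the counter pass from $0$ to $-1$. The $R_1$-span of $ta_p+a_h$ and $a_h$ is $tR_1a_p\oplus R_1a_h$, which does not contain $a_p$, since $1\notin tR_1=t\mathbb F_2[t]\oplus xt\mathbb F_2[t]$.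
\end{remark}

\section{The test for zero as a lock}\label{sec:lock}

Subgroups naturally produce submodules. In the semidirect product $T\rtimes\langle x,y\rangle$, the subgroup generated by $x,y$ and a finite set $\mathcal B\subset T$ meets $T$ in $R\mathcal B$. This group is finitely generated and metabelian, so by \cite{Rom} membership in $R\mathcal B$ is decidable, and no such submodule can play the role of $I+J_1+J_2$. We need a way of letting $x$ act on $\mathcal A$ while keeping it away from $\mathcal Z_1$, although the subgroup contains $x$. The parity machine shows how this is done.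

\begin{example}\label{ex:lock}
Keep the notation of Example~\ref{ex:parity}. Let $\mathcal M$ be the $\mathbb F_2$-vector space with basis the symbols $x^ia_q$ and $x^kzx^ia_q$ ($i,k\in\mathbb Z$, $q\in\{p,r,h\}$). Let $x$ raise the leftmost exponent by one, and let $z$ send $x^ia_q$ to $x^0zx^ia_q$ and $x^kzx^ia_q$ to $0$. Then $\mathcal M=T_1\oplus\bigoplus_kx^kzT_1$, the map $z$ is injective on $T_1$, and $zx^kz=0$ for all $k$. Let $L_1\subset\mathcal M$ be the smallest subspace that is closed under $x^{\pm1}$ and $z$ and contains
\[
ta_p+a_r,\qquad ta_r+a_p,\qquad a_h,\qquad z(a_p+a_h).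
\]
Then $L_1=I+\sum_kx^kz(I+J)$. Indeed, the right side contains the four elements, it is closed under $x^{\pm1}$, and $z$ maps $I$ to $zI$ and kills the rest. Conversely $L_1$ contains $I$, hence $x^kzI$, and it contains $x^kzJ$. Reading off the summand $zT_1$, we find for $f\in T_1$
\[
zf\in L_1\iff f\in I+J,
\]
so $zt^ma_p\in L_1$ if and only if $m$ is even. The operator $z$ is a lock: powers of $x$ applied after $z$ pile up on its left and never reach the counter on its right. The elements of $\mathcal A$ are supplied unlocked, so they can be multiplied by any element of $R_1$ and locked afterwards. The test for zero is supplied already locked, at counter value zero.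

To pass to a group, put $b=1+z$. Then $b^2=1+z^2=1$, and a subspace is closed under $b$ if and only if it is closed under $z$. So $L_1$ is the intersection of $\mathcal M$ with the subgroup of $\mathcal M\rtimes\langle x,b\rangle$ generated by $x$, $b$ and the four elements above.
\end{example}

For two counters we need two commuting locks: $z_1$ must stop $x$ and let $y$ pass, because $J_1$ is closed under $y^{\pm1}$, and $z_2$ must do the opposite. A configuration $\gamma$ will be encoded with both locks closed, as $z_1z_2\mu(\gamma)$. It remains to find such operators in a contracting group. In view of Example~\ref{ex:lamp}, we let $x,y$ be adding machines and let $a_q$ and $b_i=1+z_i$ be lamps with values in a finite group $U$, in which the value of $b_i$ acts on the value of $a_q$ as $1+\theta_i$ with $\theta_i^2=0$.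

\section{The groups $G$ and $G_+$}\label{sec:groups}

\subsection*{The finite group $U$}
Let $\Theta=\mathbb F_2[\theta_1,\theta_2]/(\theta_1^2,\theta_2^2)$, a ring with basis $1,\theta_1,\theta_2,\theta_1\theta_2$, and let $W=\bigoplus_{q\in Q}\Theta\alpha_q$ be the free $\Theta$-module on symbols $\alpha_q$. Since $(1+\theta_i)^2=1$, we can form
\[
U=W\rtimes\langle\beta_1,\beta_2\rangle,\qquad\langle\beta_1,\beta_2\rangle\cong(\mathbb Z/2)^2,\qquad\beta_i\,\alpha\,\beta_i^{-1}=(1+\theta_i)\alpha\quad(\alpha\in W).
\]
We write $U$ multiplicatively and its subgroup $W$ additively; thus $[\beta_i,\alpha]=\theta_i\alpha$.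

\begin{lemma}\label{lem:U}
$U$ is a finite $2$-group, $U''=1$, and $U$ is nilpotent of class at most $3$. The elements $\alpha_q,\beta_1,\beta_2$ are involutions and generate $U$.
\end{lemma}

\begin{proof}
The order of $U$ is $2^{4|Q|+2}$. Since $W$ and $U/W$ are abelian, $U''=1$. Consider the normal series $U\ge\theta_1W+\theta_2W\ge\theta_1\theta_2W\ge0$. The quotient $U/(\theta_1W+\theta_2W)$ is abelian, because the $\beta_i$ act trivially on $W/(\theta_1W+\theta_2W)$. The other two factors are central in the corresponding quotients, because $W$ is abelian and $\theta_i$ maps each of the two submodules into the next. Taking commutators of $\alpha_q$ with $\beta_1,\beta_2$ gives $\theta_1\alpha_q$, $\theta_2\alpha_q$, $\theta_1\theta_2\alpha_q$, which together with the $\alpha_q$ span $W$ over $\mathbb F_2$.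
\end{proof}

\subsection*{The generators}
Let $X=\{0,1\}^4\times U$, with letters $(\epsilon,u)$, $\epsilon=(\epsilon_1,\dots,\epsilon_4)$. Let $\mathbf e_1,\dots,\mathbf e_4$ be the standard basis of $\mathbb Z^4$. Define automorphisms of $X^*$ by recursion on the length of the word:
\begin{align*}
\tau_i((\epsilon,u)w)&=\begin{cases}(\epsilon+\mathbf e_i,u)\,w&\text{if }\epsilon_i=0,\\(\epsilon-\mathbf e_i,u)\,\tau_i(w)&\text{if }\epsilon_i=1,\end{cases}&&(i=1,\dots,4),\\
a_q((\epsilon,u)w)&=\begin{cases}(\epsilon,\alpha_qu)\,w&\text{if }(\epsilon_1,\epsilon_2)\ne(0,0),\\(\epsilon,u)\,a_q(w)&\text{if }(\epsilon_1,\epsilon_2)=(0,0),\end{cases}&&(q\in Q),\\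
b_i((\epsilon,u)w)&=\begin{cases}(\epsilon,\beta_iu)\,w&\text{if }\epsilon_i\ne\epsilon_{i+2},\\(\epsilon,u)\,b_i(w)&\text{if }\epsilon_i=\epsilon_{i+2},\end{cases}&&(i=1,2).
\end{align*}
Put $x=\tau_1$, $y=\tau_2$ and
\[
G=\langle a_q\ (q\in Q),\,b_1,\,b_2,\,x,\,y\rangle,\qquad G_+=\langle G,\tau_3,\tau_4\rangle .
\]
The restriction of a generator in a letter is that generator or $1$, so both groups are self-similar. The group $G$ never changes $\epsilon_3,\epsilon_4$; these digits are parameters whose purpose is explained in Remark~\ref{rem:param}. The elements $\tau_3,\tau_4$ are added only to obtain statement (3) of Theorem~\ref{thm:main}.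

\subsection*{Action on infinite words}
Identify $X^\omega$ with $\mathbb Z_2^4\times U^{\mathbb N}$: the $\epsilon$-part of the $n$-th letter lists the $n$-th digits of $\xi=(\xi_1,\dots,\xi_4)$, and its $U$-part is the coordinate $u_n$ of $\mathbf u=(u_n)_{n\in\mathbb N}$. By Example~\ref{ex:adding}, $\tau_i$ adds $\mathbf e_i$ to $\xi$. So the maps $\tau_c\colon(\xi,\mathbf u)\mapsto(\xi+c,\mathbf u)$, $c\in\mathbb Z^4$, form the group $\langle\tau_1,\dots,\tau_4\rangle\cong\mathbb Z^4$. For any function $F\colon\mathbb Z_2^4\to U^{\mathbb N}$ let $\varphi_F$ be the permutation $(\xi,\mathbf u)\mapsto(\xi,F(\xi)\mathbf u)$ of $X^\omega$. Then $\varphi_F\varphi_{F'}=\varphi_{FF'}$, and $\varphi_F(\xi,1)=(\xi,F(\xi))$ determines $F$. So $F\mapsto\varphi_F$ embeds the Cartesian power $U^{\mathbb Z_2^4\times\mathbb N}$ in the symmetric group of $X^\omega$, and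
\begin{equation}\label{eq:shift}
\tau_c\,\varphi_F\,\tau_c^{-1}=\varphi_{F(\,\cdot\,-c)} .
\end{equation}
The generator $a_q$ acts in the first letter in which $\xi_1$ or $\xi_2$ has a nonzero digit, and $b_i$ acts in the first letter in which the digits of $\xi_i$ and $\xi_{i+2}$ differ. Thus each $\sigma$ in $\mathcal S=\{a_q:q\in Q\}\cup\{b_1,b_2\}$ is the involution $\varphi_{F_\sigma}$, where
\begin{equation}\label{eq:F}
F_{a_q}(\xi)_n=\alpha_q^{[\min(\nu(\xi_1),\nu(\xi_2))=n]},\qquad F_{b_i}(\xi)_n=\beta_i^{[\nu(\xi_i-\xi_{i+2})=n]} .
\end{equation}
For $\sigma\in\mathcal S$ and $c\in\mathbb Z^4$ put $\sigma^{(c)}=\tau_c\sigma\tau_c^{-1}$.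

\begin{proposition}\label{prop:contracting}
The groups $G$ and $G_+$ are contracting.
\end{proposition}

\begin{proof}
Since $\tau_c\sigma^{(d)}=\sigma^{(c+d)}\tau_c$ and the elements of $\mathcal S$ are involutions, every $g\in G_+$ can be written as
\begin{equation}\label{eq:nf}
g=\sigma_1^{(c_1)}\cdots\sigma_r^{(c_r)}\tau_c\qquad(\sigma_j\in\mathcal S,\ c_j,c\in\mathbb Z^4).
\end{equation}
Let $\|c\|$ be the maximum of the absolute values of the coordinates of $c$. We restrict each factor to a letter $(\epsilon,u)$.

By Example~\ref{ex:adding}, applied in each coordinate, $\tau_c(\epsilon,u)=(\epsilon',u)$ with $\epsilon'\equiv\epsilon+c\pmod2$, and $\tau_c|_{(\epsilon,u)}=\tau_{c'}$ with $c'=(\epsilon+c-\epsilon')/2$. So $\|c'\|\le(\|c\|+1)/2$.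

For $\sigma^{(c)}=\tau_c\sigma\tau_{-c}$, let $\epsilon''\in\{0,1\}^4$ satisfy $\epsilon''\equiv\epsilon-c\pmod2$ and put $c''=(\epsilon''+c-\epsilon)/2$, so that again $\|c''\|\le(\|c\|+1)/2$. The element $\tau_{-c}$ sends $(\epsilon,u)$ to $(\epsilon'',u)$ with restriction $\tau_{-c''}$. Next $\sigma$ sends $(\epsilon'',u)$ to some $(\epsilon'',u')$ with restriction $\sigma$ or $1$. Finally $\tau_c$ sends $(\epsilon'',u')$ to $(\epsilon,u')$ with restriction $\tau_{c''}$. By \eqref{eq:rules}, $\sigma^{(c)}|_{(\epsilon,u)}$ is $\sigma^{(c'')}$ or $1$.

By \eqref{eq:rules}, the restriction of $g$ in a letter is a product of restrictions of the factors of \eqref{eq:nf} in letters, in the same order. It is therefore again of the form \eqref{eq:nf}, and if $m$ bounds the norms of $c_1,\dots,c_r,c$, then $(m+1)/2$ bounds the norms of the new vectors. By \eqref{eq:halving}, for $|v|\ge m$,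
\[
g|_v\in N=E\cdot\{\tau_c:c\in C\},\qquad C=\{-1,0,1\}^4,\qquad E=\langle\sigma^{(c)}:\sigma\in\mathcal S,\ c\in C\rangle .
\]
By \eqref{eq:shift} and \eqref{eq:F}, $E$ is a finitely generated subgroup of $U^{\mathbb Z_2^4\times\mathbb N}$, hence finite by Lemma~\ref{lem:finite}; this is where the finiteness of $U$ is used. So $N$ is finite and $G_+$ is contracting. The restrictions of an element of $G$ lie in $G$, hence eventually in the finite set $N\cap G$.
\end{proof}

\section{Two locks inside $G$}\label{sec:module}

Let $\mathcal W$ be the group of all $\varphi_F$ with $F\colon\mathbb Z_2^4\to W^{\mathbb N}$. It is an elementary abelian $2$-group of permutations of $X^\omega$ containing the $a_q$. We write it additively and write $F$ for $\varphi_F$. Let $K=\langle x,y,b_1,b_2\rangle\le G$. By \eqref{eq:shift}, $x$ and $y$ normalize $\mathcal W$. So does $b_i$: conjugation by $b_i$ multiplies $F(\xi)_n$ by $1+\theta_i$ if $\nu(\xi_i-\xi_{i+2})=n$ and leaves it unchanged otherwise. Hence conjugation makes $\mathcal W$ a module over the group ring $\mathbb F_2[K]$. With $z_i=b_i-1=b_i+1\in\mathbb F_2[K]$,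
\begin{equation}\label{eq:ops}
\begin{gathered}
(xF)(\xi)=F(\xi-\mathbf e_1),\qquad(yF)(\xi)=F(\xi-\mathbf e_2),\\
(z_iF)(\xi)_n=[\nu(\xi_i-\xi_{i+2})=n]\;\theta_iF(\xi)_n .
\end{gathered}
\end{equation}
As operators on $\mathcal W$, for all $k\in\mathbb Z$,
\begin{equation}\label{eq:rel}
xy=yx,\quad z_1y=yz_1,\quad z_2x=xz_2,\quad z_1z_2=z_2z_1,\quad z_1x^kz_1=0,\quad z_2y^kz_2=0 .
\end{equation}
Indeed, the bracket in $z_1$ does not involve $\xi_2$ and the bracket in $z_2$ does not involve $\xi_1$; the operators $z_1,z_2$ are multiplications by commuting factors; and $\theta_i^2=0$. These are the relations asked for in Section~\ref{sec:lock}. The other property of a lock is that a power of $x$ on the left of $z_1$ can be told apart from a power of $x$ on its right.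

\begin{lemma}[independence]\label{lem:indep}
The elements $x^ky^lz_1z_2x^iy^ja_q$ of $\mathcal W$, for $i,j,k,l\in\mathbb Z$ and $q\in Q$, are linearly independent over $\mathbb F_2$.
\end{lemma}

\begin{proof}
By \eqref{eq:F} and \eqref{eq:ops}, the value of $x^ky^lz_1z_2x^iy^ja_q$ at $\xi$ in coordinate $n$ is $\theta_1\theta_2\alpha_q$ times
\[
[\nu(\xi_1-k-\xi_3)=n]\cdot[\nu(\xi_2-l-\xi_4)=n]\cdot[\min(\nu(\xi_1-k-i),\nu(\xi_2-l-j))=n].
\]
Consider a finite linear combination that equals zero, and fix a quadruple $(i_0,j_0,k_0,l_0)$ occurring in it. Choose $n$ larger than the valuations of all nonzero differences between occurring values of $i$, between those of $j$, between those of $k$, and between those of $l$. Evaluate coordinate $n$ at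
\[
\xi=(i_0+k_0+2^n,\ j_0+l_0+2^n,\ i_0,\ j_0).
\]
The first bracket becomes $[\nu(k_0-k+2^n)=n]$, which by \eqref{eq:test} is $1$ if and only if $k=k_0$. The second becomes $[\nu(l_0-l+2^n)=n]$, which is $1$ if and only if $l=l_0$. When $k=k_0$ and $l=l_0$, the third becomes $[\min(\nu(i_0-i+2^n),\nu(j_0-j+2^n))=n]$; by \eqref{eq:test} the minimum is $n$ if $(i,j)=(i_0,j_0)$ and is less than $n$ otherwise. So the value of the combination is $\sum_q\lambda_q\theta_1\theta_2\alpha_q$, where $\lambda_q$ is the coefficient of the element with index $(i_0,j_0,k_0,l_0,q)$. All $\lambda_q$ vanish, since the $\theta_1\theta_2\alpha_q$ are independent in $W$.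
\end{proof}

\begin{remark}\label{rem:param}
Four integers $i,j,k,l$ have to be recovered, and the four coordinates of $\xi$ allow this: $\xi_1,\xi_2$ locate $i+k$ and $j+l$, while $\xi_1-\xi_3$ and $\xi_2-\xi_4$ locate $k$ and $l$. Without $\xi_3,\xi_4$ the lemma fails. If $b_i$ acted at level $\nu(\xi_i)$, the value of $z_1z_2xya_q$ would carry the factor $[\nu(\xi_1)=n]\,[\nu(\xi_2)=n]\,[\min(\nu(\xi_1-1),\nu(\xi_2-1))=n]$. When the first two brackets are $1$, the minimum is $0$ for $n\ge1$ and at least $1$ for $n=0$, so $z_1z_2xya_q$ would be zero.
\end{remark}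

The ring $R=\mathbb F_2[x^{\pm1},y^{\pm1}]$ is the group ring of $\langle x,y\rangle\cong\mathbb Z^2$, so it acts on $\mathcal W$. By the case $k=l=0$ of Lemma~\ref{lem:indep}, the elements $x^iy^ja_q$ are linearly independent, because their images under $z_1z_2$ are. So $\sum_qRa_q\subset\mathcal W$ is a free $R$-module with basis $(a_q)$, and we identify it with the module $T$ of Section~\ref{sec:machine}. In particular $\mathcal A,\mathcal Z_i,I,J_i$ and the $\mu(\gamma)$ now lie in $\mathcal W$. Every element of $M=\mathbb F_2[K]\{a_q:q\in Q\}$ is a product of $K$-conjugates of the $a_q$, so $T\subset M\subset\mathcal W\cap G$.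

\section{The subgroup $H$}\label{sec:H}

Following Example~\ref{ex:lock}, we supply $\mathcal A$ unlocked and each test for zero with its own lock closed. Let
\[
\mathcal R=\mathcal A\cup z_1\mathcal Z_1\cup z_2\mathcal Z_2\subset M,\qquad L=\mathbb F_2[K]\,\mathcal R,\qquad H=\langle x,y,b_1,b_2,\mathcal R\rangle\le G .
\]
The set $\mathcal R$ is finite, so $H$ is finitely generated.

\begin{lemma}\label{lem:HW}
$H\cap\mathcal W=L$.
\end{lemma}

\begin{proof}
The elements of $L$ are products of $K$-conjugates of elements of $\mathcal R$, so $L\subset H$. Since $K$ normalizes $L$, the set $LK$ is a group, and it contains the generators of $H$; so $H=LK$. As in \eqref{eq:nf}, an element of $K$ has the form $\varphi_F\tau_c$ with all $F(\xi)_n\in\langle\beta_1,\beta_2\rangle$. If it lies in $\mathcal W$, then it fixes $\xi$, so $c=0$, and $F(\xi)_n\in W\cap\langle\beta_1,\beta_2\rangle=1$. Thus $K\cap\mathcal W=1$. If $\ell\kappa\in\mathcal W$ with $\ell\in L\subset\mathcal W$ and $\kappa\in K$, then $\kappa\in K\cap\mathcal W=1$.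
\end{proof}

\begin{proposition}\label{prop:lock}
For $f\in T$, we have $z_1z_2f\in L$ if and only if $f\in I+J_1+J_2$.
\end{proposition}

\begin{proof}
Since $I=R\mathcal A\subset L$, we have $z_1z_2I\subset L$. For $\zeta\in\mathcal Z_1$ and $j\in\mathbb Z$, the relations \eqref{eq:rel} give $z_1z_2y^j\zeta=z_2y^j\cdot z_1\zeta\in L$, and for $\zeta\in\mathcal Z_2$ and $i\in\mathbb Z$ they give $z_1z_2x^i\zeta=z_1x^i\cdot z_2\zeta\in L$. So $z_1z_2(I+J_1+J_2)\subset L$.

For the converse we bound $L$ from above, sorting elements by the locks that are closed. Let $L'=L_0+L_1+L_2+L_{12}$, where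
\begin{gather*}
L_0=I,\qquad L_1=\sum_{k}x^kz_1(I+J_1),\qquad L_2=\sum_{l}y^lz_2(I+J_2),\\
L_{12}=\sum_{k,l}x^ky^lz_1z_2(I+J_1+J_2).
\end{gather*}
We claim $L\subset L'$. First, $\mathcal A\subset L_0$, $z_1\mathcal Z_1\subset L_1$ and $z_2\mathcal Z_2\subset L_2$. Next, each summand is closed under $x^{\pm1}$ and $y^{\pm1}$. For $L_0$ this holds because $I$ is an $R$-module, and in $L_{12}$ these operators shift $k$ and $l$. In $L_1$ the operators $x^{\pm1}$ shift $k$, while $y^{\pm1}x^kz_1(I+J_1)=x^kz_1y^{\pm1}(I+J_1)=x^kz_1(I+J_1)$, because $J_1$ is an $\mathbb F_2[y^{\pm1}]$-module. In $L_2$ the operators $y^{\pm1}$ shift $l$, and $x^{\pm1}y^lz_2(I+J_2)=y^lz_2x^{\pm1}(I+J_2)=y^lz_2(I+J_2)$. Finally, by \eqref{eq:rel},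
\begin{align*}
&z_1L_0\subset L_1, &&z_1x^kz_1=0, &&z_1y^lz_2=y^lz_1z_2, &&z_1x^ky^lz_1z_2=y^l(z_1x^kz_1)z_2=0,\\
&z_2L_0\subset L_2, &&z_2x^kz_1=x^kz_1z_2, &&z_2y^lz_2=0, &&z_2x^ky^lz_1z_2=x^k(z_2y^lz_2)z_1=0 .
\end{align*}
So $z_1$ kills $L_1$ and $L_{12}$ and maps $L_2$ into $L_{12}$, and $z_2$ kills $L_2$ and $L_{12}$ and maps $L_1$ into $L_{12}$. As $K$ is generated by $x,y$ and the involutions $b_i=1+z_i$, the space $L'$ is an $\mathbb F_2[K]$-submodule containing $\mathcal R$, and the claim follows.

Let $W_0$ be the $\mathbb F_2$-span of the $\alpha_q$, so that $W=W_0\oplus\theta_1W_0\oplus\theta_2W_0\oplus\theta_1\theta_2W_0$. Elements of $T$ take values in $W_0$, since the $a_q$ do and $x,y$ only translate the argument. By \eqref{eq:ops}, elements of $L_0,L_1,L_2,L_{12}$ take values in $W_0$, $\theta_1W_0$, $\theta_2W_0$, $\theta_1\theta_2W_0$ respectively. Suppose $z_1z_2f\in L$ with $f\in T$. It takes values in $\theta_1\theta_2W_0$, so comparing components gives $z_1z_2f\in L_{12}$, say $z_1z_2f=\sum_{k,l}x^ky^lz_1z_2f_{kl}$ with $f_{kl}\in I+J_1+J_2$ and finitely many $f_{kl}\neq0$. Expand $f$ and the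 $f_{kl}$ in the basis $x^iy^ja_q$ of $T$. Lemma~\ref{lem:indep}, applied to the terms with $k=l=0$, gives $f=f_{00}\in I+J_1+J_2$.
\end{proof}

\begin{proof}[Proof of the main assertion of Theorem~\ref{thm:main}]
The groups $G\le G_+$ are finitely generated and contracting by Proposition~\ref{prop:contracting}. For $F\in\mathcal W$, the element $t_1F$ is the group element $xFx^{-1}\cdot x^{-1}Fx$, and $z_iF$ is $[b_i,F]$. Define words in the generators of $G$ by
\[
v_0=a_{q_0},\qquad v_{m+1}=x\,v_m\,x^{-1}x^{-1}\,v_m\,x,\qquad w_m=[b_1,[b_2,v_m]] .
\]
The map $m\mapsto w_m$ is computable, and $w_m$ represents $z_1z_2t_1^ma_{q_0}=z_1z_2\,\mu(q_0,m,0)\in\mathcal W$. By Lemma~\ref{lem:HW}, Proposition~\ref{prop:lock} and Proposition~\ref{prop:machine},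
\begin{equation}\label{eq:chain}
\begin{aligned}
w_m\in H&\iff w_m\in L\iff\mu(q_0,m,0)\in I+J_1+J_2\\
&\iff\text{the machine halts from }(q_0,m,0).
\end{aligned}
\end{equation}
So $\{m:w_m\in H\}$ is the set in Theorem~\ref{thm:minsky}. An algorithm for membership in $H$, in $G$ or in $G_+$, would make this set recursive.
\end{proof}

\section{Structure, quotient, self-replication and sharpness}\label{sec:more}

\begin{proof}[Proof of (1)]
Let $B_+=\langle\sigma^{(c)}:\sigma\in\mathcal S,\ c\in\mathbb Z^4\rangle$, and let $B$ be generated by the $\sigma^{(c)}$ with $c\in\mathbb Z^2\times\{0\}^2$. These groups are normalized by the $\tau_c$ with $c$ in the respective lattice, and they fix $\xi$, so they meet $\{\tau_c:c\in\mathbb Z^4\}$ trivially. By \eqref{eq:nf} and its analog for $G$,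
\[
G=B\rtimes\langle x,y\rangle,\quad\langle x,y\rangle\cong\mathbb Z^2,\qquad G_+=B_+\rtimes\langle\tau_1,\dots,\tau_4\rangle,\quad\langle\tau_1,\dots,\tau_4\rangle\cong\mathbb Z^4 .
\]
Both $B$ and $B_+$ are subgroups of a Cartesian power of $U$. They are locally finite by Lemma~\ref{lem:finite}, and they satisfy every identity that holds in $U$. By Lemma~\ref{lem:U} these include $g^{|U|}=1$ with $|U|$ a power of $2$, $[[[g_1,g_2],g_3],g_4]=1$ and $[[g_1,g_2],[g_3,g_4]]=1$. So $B$ and $B_+$ are $2$-groups, nilpotent of class at most $3$ and metabelian. Since $G_+'\le B_+$, we get $G_+'''\le B_+''=1$, and $G\le G_+$.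

It remains to see that $G''\ne1$. This follows from (4), but there is an explicit witness. Let $\kappa=[x,b_1]\in G'\cap K$ and $f=[x,a_q]=(x+1)a_q\in G'\cap\mathcal W$. On $\mathcal W$ we have $\kappa=(1+xz_1x^{-1})(1+z_1)=1+xz_1x^{-1}+z_1$, since $z_1x^{-1}z_1=0$. Hence $[\kappa,f]=(\kappa+1)f=(xz_1x^{-1}+z_1)(x+1)a_q$, and
\[
z_2[\kappa,f]=xz_1z_2a_q+xz_1z_2x^{-1}a_q+z_1z_2xa_q+z_1z_2a_q\neq0
\]
by Lemma~\ref{lem:indep}. So $[\kappa,f]$ is a nontrivial element of $G''\le G_+''$.
\end{proof}

\begin{proof}[Proof of (2)]
Take the set $\mathcal R$ of Section~\ref{sec:H}. The group $K$ normalizes $M$, so $MK$ is a group containing the generators of $G$, and $G=MK$. The subgroup $L\subset M$ is normalized by $K$ and centralized by the abelian group $M$, so it is normal in $G$. It contains $\mathcal R$ and consists of products of conjugates of elements of $\mathcal R$, so it is the normal closure of $\mathcal R$. By \eqref{eq:chain}, $w_m=1$ in $G/L$ if and only if the machine halts from $(q_0,m,0)$. Hence $G/L$ has unsolvable word problem.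
\end{proof}

\begin{proof}[Proof of (3)]
Identify $X^m$ with $(\mathbb Z/2^m)^4\times U^m$ by keeping the first $m$ letters of an infinite word. The $\tau_c$ act transitively on the first factor and trivially on the second, so it suffices to show that $B_+$ is transitive on each fiber $\{\bar\xi\}\times U^m$. Represent $\bar\xi$ by $\xi\in\mathbb Z^4$ and fix $n<m$. By \eqref{eq:shift}, $\sigma^{(c)}$ acts on the fiber by left multiplication with the first $m$ coordinates of $F_\sigma(\xi-c)$. Choose $c\in\mathbb Z^4$ as follows.
\begin{itemize}
\item For $\sigma=a_q$, take $c_1=\xi_1-2^n$, $c_2=\xi_2$. Then $\min(\nu(\xi_1-c_1),\nu(\xi_2-c_2))=n$.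
\item For $\sigma=b_i$, take $c_i=0$, $c_{i+2}=\xi_{i+2}-\xi_i+2^n$. Then $\nu\bigl((\xi_i-c_i)-(\xi_{i+2}-c_{i+2})\bigr)=n$.
\end{itemize}
The remaining coordinates of $c$ are arbitrary. By \eqref{eq:F}, $\sigma^{(c)}$ multiplies the coordinate $u_n$ by $\alpha_q$, respectively $\beta_i$, and fixes the other coordinates. By Lemma~\ref{lem:U} these elements, for all $\sigma$ and all $n<m$, induce the full group $U^m$ of left multiplications on the fiber, which is transitive.

For an element $g$ fixing a letter $s$, the map $g\mapsto g|_s$ is a homomorphism from the stabilizer of $s$ to $G_+$, by \eqref{eq:rules}. The letter $s_0=(0,1)$, with $\epsilon=0$ and $u=1$, is fixed by $a_q,b_1,b_2$ and $\tau_i^2=\tau_{2\mathbf e_i}$, whose restrictions in $s_0$ are $a_q,b_1,b_2$ and $\tau_i$. These generate $G_+$, so the homomorphism is onto for $s_0$. Any other letter is $s=g(s_0)$ with $g\in G_+$. If $g'$ fixes $s_0$, then $gg'g^{-1}$ fixes $s$, and $(gg'g^{-1})|_s=g|_{s_0}\,g'|_{s_0}\,(g|_{s_0})^{-1}$ by \eqref{eq:rules}. As $g'|_{s_0}$ runs over $G_+$, so does this conjugate.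
\end{proof}

\begin{proof}[Proof of (4)]
Romanovski\u{\i}~\cite{Rom} proved that every finitely generated metabelian group has solvable membership problem. So a solvable counterexample to the conjecture has derived length at least $3$, and by (1) this value is attained.

Let $A$ be a finite subset of a contracting group, for instance a finite generating set, and let $w_1',\dots,w_k'$ be words over $A\cup A^{-1}$. List all pairs consisting of a word $w$ over $A\cup A^{-1}$ and a product $\pi$ of the words $w_j'^{\pm1}$, test by Lemma~\ref{lem:wp} whether $w\pi^{-1}$ represents the identity, and output $w$ if it does. This lists exactly the words representing elements of the subgroup generated by $w_1',\dots,w_k'$, so membership in it is recursively enumerable. In particular this holds for $H$. If the machine is chosen with $\Sigma^0_1$-complete halting set, then every recursively enumerable set reduces to that set by a computable map, and then, through $m\mapsto w_m$ and \eqref{eq:chain}, to membership in $H$. So membership in $H$ is $\Sigma^0_1$-complete, the maximal possible degree.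
\end{proof}

\begin{thebibliography}{9}

\bibitem{Minsky}
Minsky, 1967.

\bibitem{Rom}
Romanovski\u{\i}, \emph{Some algorithmic problems for solvable groups}, Algebra and Logic \textbf{13} (1974).

\bibitem{Problem}
\emph{Self-similar contracting groups},
\texttt{https://www.e-periodica.ch/\allowbreak digbib/../\allowbreak cntmng?\allowbreak pid=ens-001\%3A2008\%3A54\%3A\%3A146}.

\end{thebibliography}
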